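\title{The space $H^\infty(B_N)$ has a unique isometric predual}

\begin{abstract}
We prove that the Banach space $H^\infty(B_N)$ of bounded holomorphic functions on the Euclidean unit ball of $\mathbb{C}^N$ has exactly one isometric predual for every $N\ge 1$, and that this predual is unique even as a subspace of $H^\infty(B_N)^*$. This extends Ando's theorem for the disc. The proof has two ingredients: multiplication in a uniform algebra is separately weak$^*$-continuous for every isometric predual, and the ideal of functions vanishing at the origin is generated by the coordinates. The same conclusion holds on every connected complex manifold having one point whose maximal ideal is finitely generated. It fails for the open unit ball of $c_0$.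
\end{abstract}

\section{The question and the results}\label{sec:intro}

All Banach spaces are complex, and $\operatorname{Ball}(Z)$ denotes the closed unit ball of a Banach space $Z$. An \emph{isometric predual} of a Banach space $A$ is a Banach space $X$ whose dual $X^*$ is isometrically isomorphic to $A$. A predual equips $A$ with a second topology, the weak$^*$ topology, in which $\operatorname{Ball}(A)$ is compact. To ask whether the predual is unique is to ask how far the norm of $A$ alone determines this topology. In general it does not. The spaces $c_0$ and $c$ of null and of convergent sequences both have dual $\ell_1$, and they are not isometric: the constant sequence $1$ is an extreme point of $\operatorname{Ball}(c)$, because $1$ is an extreme point of the closed unit disc, while $\operatorname{Ball}(c_0)$ has no extreme point, because $x$ is the midpoint of $x\pm\frac12e_i$ whenever $|x_i|\le\frac12$.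

Let $\Omega$ be a complex manifold of finite dimension, and let $H^\infty(\Omega)$ be the Banach space of bounded holomorphic functions on $\Omega$ with the supremum norm. Montel's theorem supplies a natural compact topology on its unit ball, namely the compact-open topology $\tau_0$ of uniform convergence on compact subsets of $\Omega$. Let $G^\infty(\Omega)$ be the space of linear functionals on $H^\infty(\Omega)$ whose restriction to $\operatorname{Ball}(H^\infty(\Omega))$ is $\tau_0$-continuous, with the norm inherited from $H^\infty(\Omega)^*$. It is an isometric predual of $H^\infty(\Omega)$; the short proof is recalled in Section~\ref{sec:preduals}.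

Our main object is $\Omega=B_N$, the open Euclidean unit ball of $\mathbb{C}^N$. Here a second predual comes from the boundary. Let $S_N$ be the unit sphere with normalized surface measure $\sigma_N$, and let
\[
H^1_0(S_N)=\Big\{g\in L^1(S_N):\int_{S_N}g(w)\,w^\beta\,d\sigma_N(w)=0\ \text{ for all }\beta\in\mathbb{N}_0^N\Big\}.
\]
It is known that $L^1(S_N)/H^1_0(S_N)$, with the quotient norm, is an isometric predual of $H^\infty(B_N)$ and that it is isometrically isomorphic to $G^\infty(B_N)$ for every $N$. (We quote this for orientation; no proof below uses it.) So the two natural constructions give the same space, and for the unit disc $\mathbb{D}=B_1$ Ando proved that there is no other: $H^\infty(\mathbb{D})$ has a unique isometric predual. The following question is posed in \cite{source}.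

\begin{quote}
\emph{Let $N\ge2$. Is every Banach space $X$ whose dual is isometrically isomorphic to $H^\infty(B_N)$ isometrically isomorphic to $G^\infty(B_N)$?}
\end{quote}

The answer is yes, in a strong form. For $x\in X$ let $\hat x\in X^{**}$ denote evaluation at $x$.

\begin{theorem}\label{thm:ball}
Let $N\ge1$, let $X$ be a Banach space and let $T:X^*\to H^\infty(B_N)$ be a surjective linear isometry. Then
\[
\{\hat x\circ T^{-1}:x\in X\}=G^\infty(B_N)
\]
as subspaces of $H^\infty(B_N)^*$. Hence $X$ is isometrically isomorphic to $G^\infty(B_N)$, and $T$ is a homeomorphism for the weak$^*$ topologies $\sigma(X^*,X)$ and $\sigma(H^\infty(B_N),G^\infty(B_N))$.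
\end{theorem}

To state the general result behind this, call a closed subspace $Y$ of $A^*$ a \emph{concrete predual} of the Banach space $A$ if the canonical map $A\to Y^*$, $f\mapsto(y\mapsto y(f))$, is an isometric isomorphism.

\begin{theorem}\label{thm:manifold}
Let $\Omega$ be a connected complex manifold of finite dimension, for example a domain in $\mathbb{C}^N$. Suppose that for one point $a\in\Omega$ the ideal $\mathfrak{m}_a=\{f\in H^\infty(\Omega):f(a)=0\}$ is algebraically finitely generated. Then $G^\infty(\Omega)$ is the only concrete predual of $H^\infty(\Omega)$. In particular $H^\infty(\Omega)$ has a unique isometric predual, and every surjective linear isometry of $H^\infty(\Omega)$ is weak$^*$-continuous.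
\end{theorem}

\begin{corollary}\label{cor:products}
The conclusion of Theorem~\ref{thm:manifold} holds for every finite product $\Omega=\Omega_1\times\dots\times\Omega_m$ in which each $\Omega_j$ is a Euclidean ball $B_{N_j}$ or a bounded domain in $\mathbb{C}$. In particular it holds for $B_N$, for $\mathbb{D}^N$ and for all bounded planar domains.
\end{corollary}

One might expect uniqueness for every algebra of bounded holomorphic functions on a ball. Finite generation is, however, a finite-dimensional feature, and in infinite dimensions the nonuniqueness of the predual of $\ell_1$ reappears.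

\begin{theorem}\label{thm:c0}
Let $B_{c_0}$ be the open unit ball of $c_0$. Then $H^\infty(B_{c_0})$ has two isometric preduals that are not isometrically isomorphic.
\end{theorem}

An unknown predual $Y$ of $H^\infty(\Omega)$ is tied to the space only through the norm, and we have to show that it contains enough functionals of function-theoretic origin. We do this in two moves. First, multiplication by a fixed function is $\sigma(H^\infty,Y)$-continuous whatever $Y$ is (Section~\ref{sec:mult}). Second, a finitely generated ideal of finite codimension is then weak$^*$-closed, and this puts all Taylor coefficients at $a$ into $Y$ (Section~\ref{sec:ideals}). Section~\ref{sec:model} shows both moves for $\ell_\infty$, where they take a few lines. Section~\ref{sec:gleason} verifies finite generation for balls and products, and Section~\ref{sec:c0} treats $c_0$.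

\section{Preduals as subspaces of the dual}\label{sec:preduals}

Two abstract preduals of $A$ cannot be compared directly, but both can be placed inside $A^*$.

\begin{lemma}\label{lem:transport}
Let $T:X^*\to A$ be a surjective linear isometry. Then $Y=\{\hat x\circ T^{-1}:x\in X\}$ is a concrete predual of $A$ that is isometrically isomorphic to $X$, and $T$ is a homeomorphism for $\sigma(X^*,X)$ and $\sigma(A,Y)$.
\end{lemma}

\begin{proof}
The map $x\mapsto\hat x\circ T^{-1}$ is a linear isometry of $X$ onto $Y$, so $Y$ is closed. If we identify $Y^*$ with $X^*$ by means of this map, the canonical map $A\to Y^*$ becomes $T^{-1}$. Finally $\hat x(\xi)=(\hat x\circ T^{-1})(T\xi)$ for $\xi\in X^*$, so $T$ matches the functionals that define the two topologies.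
\end{proof}

Let $Y$ be a concrete predual of $A$. Then $\sigma(A,Y)$ is the weak$^*$ topology of $A=Y^*$, and the following textbook facts apply.
\begin{itemize}
\item[(F1)] $\operatorname{Ball}(A)$ is $\sigma(A,Y)$-compact.
\item[(F2)] The norm is $\sigma(A,Y)$-lower semicontinuous: if $x_\alpha\to x$, then $\|x\|\le\liminf_\alpha\|x_\alpha\|$.
\item[(F3)] The $\sigma(A,Y)$-continuous linear functionals on $A$ are exactly the elements of $Y$.
\item[(F4)] (Krein--\v{S}mulian.) A convex set $C\subset A$ is $\sigma(A,Y)$-closed if $C\cap r\operatorname{Ball}(A)$ is $\sigma(A,Y)$-closed for every $r>0$.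
\end{itemize}
A linear functional with closed kernel is continuous, so (F4) and (F3) give:
\begin{itemize}
\item[(F5)] A linear functional whose restriction to $\operatorname{Ball}(A)$ is $\sigma(A,Y)$-continuous belongs to $Y$.
\end{itemize}

The next lemma says how much has to be known about $Y$ in order to identify it.

\begin{lemma}\label{lem:total}
Let $Y$ be a concrete predual of $A$, and let $L\subset Y$ be a set of functionals such that $f=0$ whenever $\ell(f)=0$ for all $\ell\in L$. Then $Y$ is the closed linear span of $L$ in $A^*$.
\end{lemma}

\begin{proof}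
Let $V\subset Y$ be the closed linear span of $L$. If $V\ne Y$, the Hahn--Banach theorem gives a nonzero element of $Y^*$ that vanishes on $V$. Since $Y^*=A$, this is a nonzero $f\in A$ with $\ell(f)=0$ for all $\ell\in L$.
\end{proof}

Consequently, if one such set $L$ lies in every concrete predual of $A$, then $A$ has at most one concrete predual. Existence comes from compactness.

\begin{lemma}\label{lem:compact}
Let $\tau$ be a topology on $\operatorname{Ball}(A)$ that makes it compact. Let $Y\subset A^*$ be a closed subspace that separates the points of $A$ and whose elements are $\tau$-continuous on $\operatorname{Ball}(A)$. Then $Y$ is a concrete predual of $A$. If $\tau$ is Hausdorff, then $\tau$ and $\sigma(A,Y)$ coincide on $\operatorname{Ball}(A)$.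
\end{lemma}

\begin{proof}
Let $J:A\to Y^*$ be the canonical map. It is injective, $\|J\|\le1$, and on $\operatorname{Ball}(A)$ it is continuous from $\tau$ to the weak$^*$ topology of $Y^*$. So $C=J(\operatorname{Ball}(A))$ is a convex weak$^*$-compact subset of $\operatorname{Ball}(Y^*)$. If some $\psi\in\operatorname{Ball}(Y^*)$ were not in $C$, the separation theorem would give $y\in Y$ with
\[
\operatorname{Re}\psi(y)>\sup_{f\in\operatorname{Ball}(A)}\operatorname{Re}y(f)=\|y\|,
\]
which contradicts $\|\psi\|\le1$. Thus the injective map $J$ sends $\operatorname{Ball}(A)$ onto $\operatorname{Ball}(Y^*)$, and so it is an isometric isomorphism. The identity map from $(\operatorname{Ball}(A),\tau)$ to $(\operatorname{Ball}(A),\sigma(A,Y))$ is a continuous bijection from a compact space onto a Hausdorff space, hence a homeomorphism.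
\end{proof}

\begin{proposition}\label{prop:G}
For every complex manifold $\Omega$ of finite dimension, $G^\infty(\Omega)$ is a concrete predual of $H^\infty(\Omega)$. It is the closed linear span of the point evaluations $\delta_z:f\mapsto f(z)$, $z\in\Omega$.
\end{proposition}

\begin{proof}
The unit ball of $H^\infty(\Omega)$ is $\tau_0$-compact by Montel's theorem; in particular the elements of $G^\infty(\Omega)$ are bounded functionals. Norm convergence in $H^\infty(\Omega)^*$ is uniform convergence on the unit ball, which preserves $\tau_0$-continuity, so $G^\infty(\Omega)$ is closed. It contains the $\delta_z$, which separate points. Apply Lemmas~\ref{lem:compact} and~\ref{lem:total}.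
\end{proof}

We end with a closed-graph test for weak$^*$-continuity.

\begin{lemma}\label{lem:graph}
Let $Y$ be a concrete predual of $A$ and let $L:A\to A$ be a bounded linear operator with the following property: if $(z_\alpha)$ is a net in $\operatorname{Ball}(A)$ with $z_\alpha\to0$ and $Lz_\alpha\to h$ in $\sigma(A,Y)$, then $h=0$. Then $L$ is $\sigma(A,Y)$-continuous.
\end{lemma}

\begin{proof}
Let $x_\alpha\to x$ in $\sigma(A,Y)$ with $x_\alpha,x\in\operatorname{Ball}(A)$, and put $z_\alpha=(x_\alpha-x)/2\in\operatorname{Ball}(A)$. The net $(Lz_\alpha)$ lies in the compact set $\|L\|\operatorname{Ball}(A)$. Each of its cluster points is the limit of a subnet, hence is $0$ by hypothesis, and so $Lz_\alpha\to0$. Thus $y\circ L$ is $\sigma(A,Y)$-continuous on $\operatorname{Ball}(A)$ for every $y\in Y$, and $y\circ L\in Y$ by (F5). This means that $L$ is $\sigma(A,Y)$-continuous.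
\end{proof}

\section{A model: the space $\ell_\infty$}\label{sec:model}

The whole method is visible for $A=\ell_\infty$ with pointwise multiplication. Let $Y$ be any concrete predual of $\ell_\infty$. We show that $Y=\ell_1$.

\emph{Multiplication is $\sigma(\ell_\infty,Y)$-continuous.} Fix $f\in\ell_\infty$. By Lemma~\ref{lem:graph} it suffices to consider a net with $\|z_\alpha\|\le1$, $z_\alpha\to0$ and $fz_\alpha\to h$, and to show that $h_n=0$ for each $n$. We do not know that the coordinate $x\mapsto x_n$ is continuous, so we cannot pass to the limit in $f_nz_{\alpha,n}$. All we have is (F2), and two ways of varying the net. Since $z_\alpha\to0$, we may replace $f$ by $g=f-f_n1$, which vanishes at $n$, and still $gz_\alpha\to h$. And we may add a fixed vector $k$, so that $gz_\alpha+k\to h+k$. Then (F2) gives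
\begin{equation}\label{eq:model}
|h_n+k_n|\le\|h+k\|\le\liminf_\alpha\|gz_\alpha+k\|\le\sup_m\big(|g_m|+|k_m|\big).
\end{equation}
Take $k=\lambda Re_n$ with $R=\|g\|$, $|\lambda|=1$ and $|h_n+\lambda R|=|h_n|+R$. At $m=n$ we have $|g_m|+|k_m|=R$, and at $m\ne n$ we have $|g_m|+|k_m|=|g_m|\le R$. Hence $|h_n|+R\le R$ and $h_n=0$. A tall spike at $n$ forces the norm to be measured at the one place where $g$ vanishes.

\emph{The coordinates belong to $Y$.} Choose $y\in Y$ with $y(e_n)=1$. The functional $x\mapsto y(e_nx)=x_n$ is $\sigma(\ell_\infty,Y)$-continuous by the first step, so it lies in $Y$. The coordinates separate points, and Lemma~\ref{lem:total} shows that $Y$ is their closed linear span, which is $\ell_1$.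

\begin{remark}\label{rem:isomorphic}
The argument uses the constant $1$ in (F2): from $|h_n|+R\le CR$ with $C>1$ nothing follows. The conclusion itself fails if the canonical map $A\to Y^*$ is only an isomorphism. Let $\Lambda\in\ell_\infty^*$ have norm $1$ and vanish on $c_0$, and put $Ux=x+\frac12\Lambda(x)e_1$. Then $\|U-I\|=\frac12$, so $U$ is invertible, and $Y=\{a\circ U:a\in\ell_1\}=\{a+\frac12a_1\Lambda:a\in\ell_1\}$ is a closed subspace of $\ell_\infty^*$ for which the canonical map $\ell_\infty\to Y^*$ is an isomorphism. The functional $y(x)=x_1+\frac12\Lambda(x)$ is in $Y$, but $x\mapsto y(e_1x)=x_1$ is not: if $a+\frac12a_1\Lambda$ were the first coordinate, testing on $c_0$ would give $a=e_1$ and then $\Lambda=0$.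
\end{remark}

Both steps used the idempotents $e_n$, and $H^\infty(\Omega)$ has nothing of the kind. By the maximum principle no nonconstant function peaks at a point of a domain, so the first step has to be carried out at other points, the boundary points of the maximal ideal space. This is done in Section~\ref{sec:mult}. For the second step, evaluation at a point of $\Omega$ must be recovered from multiplication in a different way, by division; this is done in Section~\ref{sec:ideals}.

\section{Multiplication in a uniform algebra}\label{sec:mult}

A \emph{uniform algebra} is a commutative unital Banach algebra $A\ne0$ with $\|f^2\|=\|f\|^2$ for all $f$. Let $M$ be its maximal ideal space, that is, the set of nonzero multiplicative linear functionals with the weak$^*$ topology of $A^*$; it is a compact Hausdorff space. By the spectral radius formula the Gelfand transform is isometric, so $A$ is a closed subalgebra of $C(M)$ that contains the constants and separates the points of $M$. We write $f(p)$ for the value of $f\in A$ at $p\in M$ and $\delta_p\in A^*$ for $f\mapsto f(p)$. Every algebra $H^\infty$ with the supremum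 norm is a uniform algebra. Let $\mathbb{T}$ be the unit circle.

We need a set of points of $M$ that is large enough to determine the norm, and at each of which $A$ behaves as if it had a spike. The right set is
\[
P=\{p\in M:\delta_p\text{ is an extreme point of }\operatorname{Ball}(A^*)\}.
\]

\begin{lemma}\label{lem:choquet}
Let $A\subset C(M)$ be a uniform algebra.
\begin{itemize}
\item[(i)] Every extreme point of $\operatorname{Ball}(A^*)$ has the form $c\,\delta_p$ with $c\in\mathbb{T}$ and $p\in P$, and $\|f\|=\max_P|f|$ for all $f\in A$.
\item[(ii)] If $p\in P$ and $\nu$ is a regular Borel probability measure on $M$ with $\int k\,d\nu=k(p)$ for all $k\in A$, then $\nu$ is the unit point mass at $p$.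
\end{itemize}
\end{lemma}

\begin{proof}
(i) The set $Q=\{c\,\delta_p:c\in\mathbb{T},\ p\in M\}$ is a continuous image of $\mathbb{T}\times M$, hence weak$^*$-compact. Its weak$^*$-closed convex hull is $\operatorname{Ball}(A^*)$: if $\varphi$ is outside the hull, the separation theorem gives $f\in A$ with $\operatorname{Re}\varphi(f)>\sup_{c,p}\operatorname{Re}cf(p)=\|f\|$, so $\|\varphi\|>1$. Milman's theorem states that if a compact convex set is the closed convex hull of a compact set $Q$, then all its extreme points lie in $Q$. So every extreme point is some $c\,\delta_p$, and then $\delta_p$ is extreme as well, since multiplication by $\bar c$ is an affine bijection of the ball.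

Let $f\in A$. The set $F=\{\varphi\in\operatorname{Ball}(A^*):\varphi(f)=\|f\|\}$ is nonempty, convex and weak$^*$-compact, so it has an extreme point $\varphi$ by the Krein--Milman theorem. If $\varphi$ is a proper convex combination of $\varphi_1,\varphi_2\in\operatorname{Ball}(A^*)$, then $\varphi_1(f)=\varphi_2(f)=\|f\|$, so $\varphi_1,\varphi_2\in F$ and $\varphi_1=\varphi_2=\varphi$. Thus $\varphi$ is extreme in the ball, $\varphi=c\,\delta_p$ with $p\in P$, and $|f(p)|=\|f\|$.

(ii) A regular probability measure is carried by its support. So if $\nu$ is not the point mass at $p$, there is a point $q\ne p$ in the support. Choose $f\in A$ with $f(q)\ne f(p)$, a number $\varepsilon$ with $0<\varepsilon<|f(p)-f(q)|$, and a closed neighborhood $U$ of $q$ on which $|f-f(q)|\le\varepsilon$. Then $t=\nu(U)>0$. Let $\varphi_1(k)=t^{-1}\int_Uk\,d\nu$. If $t=1$, then $\varphi_1=\delta_p$. If $t<1$, let $\varphi_2(k)=(1-t)^{-1}\int_{M\setminus U}k\,d\nu$; then $\delta_p=t\varphi_1+(1-t)\varphi_2$ with $\varphi_1,\varphi_2\in\operatorname{Ball}(A^*)$, and $\varphi_1=\delta_p$ because $\delta_p$ is extreme. In both cases $|f(p)-f(q)|=|\varphi_1(f)-f(q)|\le\varepsilon$,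 a contradiction.
\end{proof}

For $A=H^\infty(\mathbb{D})$ no point $a$ of the disc belongs to $P$, since $\delta_a$ is the midpoint of the two different functionals given by averaging over the two halves of a small circle around $a$. The points of $P$ are therefore not the ones we finally care about. They serve only to test whether an element of $A$ is zero.

\begin{proposition}\label{prop:mult}
Let $A$ be a uniform algebra and $Y$ a concrete predual of $A$. Then for every $f\in A$ the map $g\mapsto fg$ is $\sigma(A,Y)$-continuous.
\end{proposition}

\begin{proof}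
By Lemma~\ref{lem:graph} it suffices to take a net $(z_\alpha)$ in $\operatorname{Ball}(A)$ with $z_\alpha\to0$ and $fz_\alpha\to h$ in $\sigma(A,Y)$, and to prove $h=0$. By Lemma~\ref{lem:choquet}(i) it suffices to prove $h(p)=0$ for a fixed $p\in P$.

Put $g=f-f(p)1$. Then $g(p)=0$ and $gz_\alpha=fz_\alpha-f(p)z_\alpha\to h$. For $b\in\mathbb{C}$ and $k\in A$ we have $bgz_\alpha+k\to bh+k$, and $|z_\alpha|\le1$ on $M$. So (F2) gives the analogue of \eqref{eq:model}:
\begin{equation}\label{eq:key}
|bh(p)+k(p)|\le\|bh+k\|\le\liminf_\alpha\|bgz_\alpha+k\|\le\sup_M\big(|b|\,|g|+|k|\big).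
\end{equation}
In $\ell_\infty$ we now chose $k$ by hand. Here we use all $k$ at once and argue by duality: we represent the left side by a measure and let Lemma~\ref{lem:choquet}(ii) locate it. For this the right side of \eqref{eq:key} has to be the supremum norm of a function that depends linearly on $(b,k)$. An extra circle variable achieves this, because $\max_{c\in\mathbb{T}}|cu+v|=|u|+|v|$ for complex numbers $u,v$. Define $F_{b,k}\in C(M\times\mathbb{T})$ by
\[
F_{b,k}(q,c)=c\,b\,g(q)+k(q).
\]
Then $(b,k)\mapsto F_{b,k}$ is linear, and \eqref{eq:key} reads $|bh(p)+k(p)|\le\|F_{b,k}\|$. In particular $bh(p)+k(p)=0$ when $F_{b,k}=0$, so $F_{b,k}\mapsto bh(p)+k(p)$ is a well-defined linear functional of norm at most $1$ on a subspace of $C(M\times\mathbb{T})$. By the Hahn--Banach and Riesz theorems there is a regular complex Borel measure $\mu$ on $M\times\mathbb{T}$ of total variation at most $1$ with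
\begin{equation}\label{eq:measure}
bh(p)+k(p)=\int\big(c\,b\,g(q)+k(q)\big)\,d\mu(q,c)\qquad(b\in\mathbb{C},\ k\in A).
\end{equation}
With $b=0$ and $k=1$ we get $\mu(M\times\mathbb{T})=1$, so $\mu$ is a probability measure. Let $\nu(E)=\mu(E\times\mathbb{T})$ be its projection to $M$. It is regular, because the projections of compact subsets of $E\times\mathbb{T}$ are compact subsets of $E$. With $b=0$, \eqref{eq:measure} says that $\int k\,d\nu=k(p)$ for all $k\in A$. By Lemma~\ref{lem:choquet}(ii), $\nu$ is the point mass at $p$, that is, $\mu$ is carried by $\{p\}\times\mathbb{T}$. With $b=1$ and $k=0$, \eqref{eq:measure} now gives $h(p)=g(p)\int c\,d\mu=0$.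
\end{proof}

\section{Finitely generated ideals and Taylor coefficients}\label{sec:ideals}

A linear functional belongs to $Y$ as soon as its kernel is $\sigma(A,Y)$-closed. The kernel of a point evaluation is an ideal, and Proposition~\ref{prop:mult} gives access to ideals that are described by multiplication.

\begin{example}\label{ex:disc}
Let $A=H^\infty(\mathbb{D})$ and let $Y$ be any concrete predual. The kernel of $\delta_0$ is $zA$, and $\|g\|=\|zg\|$ by the Schwarz lemma. Let $zg_\alpha\to f$ in $\sigma(A,Y)$ with $\|zg_\alpha\|\le r$. Then $\|g_\alpha\|\le r$, so by (F1) a subnet of $(g_\alpha)$ converges to some $g\in A$, and $f=zg$ by Proposition~\ref{prop:mult}. By (F4) the ideal $zA$ is closed, and so $\delta_0\in Y$. The same argument with $z^k$ in place of $z$ shows that $z^kA$ is closed, and the lemma below turns this into the statement that $f\mapsto f^{(j)}(0)$ is in $Y$ for $j<k$. These functionals separate points, so $Y$ is their closed linear span. This is the case $N=1$ of Theorem~\ref{thm:ball}.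
\end{example}

In several variables the ideal has several generators, the quotients are not unique, and division is not isometric. The argument needs only that \emph{some} choice of quotients is bounded in terms of $\|f\|$, and finite codimension provides this for free.

\begin{lemma}\label{lem:ideal}
Let $A$ be a uniform algebra, $Y$ a concrete predual of $A$, and $u_1,\dots,u_n\in A$. Suppose that the ideal $I=u_1A+\dots+u_nA$ has finite codimension in $A$. Then every linear functional on $A$ that vanishes on $I$ belongs to $Y$.
\end{lemma}

\begin{proof}
\emph{Bounded division.} Let $F$ be a finite-dimensional subspace with $A=I\oplus F$ algebraically. The operator $A^n\times F\to A$, $(g_1,\dots,g_n,v)\mapsto\sum_iu_ig_i+v$, is a bounded surjection of Banach spaces. By the open mapping theorem there is a constant $C$ such that every $f\in A$ equals $\sum_iu_ig_i+v$ with $\|g_i\|\le C\|f\|$. If $f\in I$, then $v\in I\cap F=\{0\}$.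

\emph{$I$ is $\sigma(A,Y)$-closed.} Let $f_\alpha\in I$ with $\|f_\alpha\|\le r$ and $f_\alpha\to f$ in $\sigma(A,Y)$. Write $f_\alpha=\sum_iu_ig_{i,\alpha}$ with $\|g_{i,\alpha}\|\le Cr$. By (F1) we may pass to a subnet along which $g_{i,\alpha}\to g_i\in A$ for $i=1,\dots,n$. By Proposition~\ref{prop:mult}, $u_ig_{i,\alpha}\to u_ig_i$ for each $i$, and since the sum is finite, $f=\sum_iu_ig_i\in I$. So $I\cap r\operatorname{Ball}(A)$ is closed for every $r$, and $I$ is closed by (F4).

\emph{Conclusion.} Let $W=\{y\in Y:y|_I=0\}$, regarded as a subspace of the dual of the finite-dimensional space $A/I$. Since $I$ is closed, the separation theorem and (F3) give for each $f\notin I$ some $y\in W$ with $y(f)\ne0$. So $W$ separates the points of $A/I$, and a subspace of the dual of a finite-dimensional space that separates points is the whole dual.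
\end{proof}

Applied to $\mathfrak{m}_a$ alone, the lemma yields one functional, $\delta_a$. To obtain a separating family from the single point $a$ we apply it to the powers of $\mathfrak{m}_a$.

\begin{proof}[Proof of Theorem~\ref{thm:manifold}]
Put $A=H^\infty(\Omega)$, $\mathfrak{m}=\mathfrak{m}_a=f_1A+\dots+f_nA$, and let $Y$ be a concrete predual of $A$. For $\beta\in\mathbb{N}_0^n$ write $f^\beta=f_1^{\beta_1}\cdots f_n^{\beta_n}$. For $k\ge0$ let
\[
I_k=\sum_{|\beta|=k}f^\beta A ,
\]
so that $I_0=A$ and $I_k=\mathfrak{m}^k$ for $k\ge1$. Each $I_k$ is finitely generated. It also has finite codimension: if $|\beta|=j$ and $g\in A$, then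
\[
f^\beta g=g(a)f^\beta+f^\beta\,(g-g(a)1),
\]
and the last term lies in $I_{j+1}$ because $g-g(a)1\in\mathfrak{m}$. So $I_j/I_{j+1}$ is spanned by the classes of the finitely many $f^\beta$ with $|\beta|=j$, and $\dim A/I_k=\sum_{j<k}\dim I_j/I_{j+1}<\infty$.

Fix a chart at $a$, let $d=\dim\Omega$, and for $\gamma\in\mathbb{N}_0^d$ let $\ell_\gamma(f)=D^\gamma f(a)$ in this chart. Each $f_i$ vanishes at $a$, so every element of $I_k$ vanishes at $a$ to order at least $k$, and $\ell_\gamma$ vanishes on $I_k$ when $|\gamma|<k$. By Lemma~\ref{lem:ideal}, $\ell_\gamma\in Y$ for all $\gamma$. If $\ell_\gamma(f)=0$ for all $\gamma$, then $f$ vanishes near $a$, and $f=0$ by the identity theorem. This is the only place where connectedness is used; without it the $\ell_\gamma$ would see only the component of $a$. By Lemma~\ref{lem:total}, $Y$ is the closed linear span of the $\ell_\gamma$, which does not depend on $Y$. Since $G^\infty(\Omega)$ is a concrete predual by Proposition~\ref{prop:G}, we have $Y=G^\infty(\Omega)$.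

By Lemma~\ref{lem:transport} every isometric predual of $A$ is isometric to a concrete one, hence to $G=G^\infty(\Omega)$. Finally let $S:A\to A$ be a surjective linear isometry. Lemma~\ref{lem:transport}, applied to $X=G$ and to $S^{-1}:G^*=A\to A$, shows that $\{u\circ S:u\in G\}$ is a concrete predual. It equals $G$, so $u\circ S\in G$ for all $u\in G$, and $S$ is weak$^*$-continuous.
\end{proof}

\section{Gleason's problem in the ball and in products}\label{sec:gleason}

It remains to show that a function $f\in H^\infty(B_N)$ with $f(0)=0$ can be written as $\sum_iz_ig_i$ with \emph{bounded} holomorphic $g_i$. This is Gleason's problem. The obvious approach, one variable at a time, does not work in the ball.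

\begin{example}\label{ex:naive}
On $B_2$ let $s=(1-z_1^2)^{1/2}$ be the branch with positive real part, and let $f=z_2/s$. Since $|z_2|^2<1-|z_1|^2\le|1-z_1^2|$, we have $|f|<1$. The function $f$ vanishes on $z_2=0$, but the quotient $f/z_2=1/s$ is unbounded near $(1,0)$. A bounded decomposition uses both coordinates: from $(1-s)(1+s)=z_1^2$ we get
\[
f=z_2+(1-s)f=z_1\cdot\frac{z_1f}{1+s}+z_2\cdot1,
\]
and $|z_1f/(1+s)|<1$.
\end{example}

The loss in the example is the factor $(1-|z_1|^2)^{-1/2}$, the reciprocal of the radius of the slice of the ball through $(z_1,0)$. This singularity is unbounded but integrable along a radius. So we integrate along radii, which leads to Leibenson's formula. Write $D_i=\partial/\partial z_i$ and $df_w(v)=\sum_jv_jD_jf(w)$.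

\begin{lemma}\label{lem:gleason}
Let $f\in H^\infty(B_N)$ with $f(0)=0$, and put $g_i(z)=\int_0^1(D_if)(tz)\,dt$. Then $f=\sum_{i=1}^Nz_ig_i$, $g_i\in H^\infty(B_N)$, and $\|g_i\|\le C\|f\|$ with $C=1+\frac{\pi}{2}$.
\end{lemma}

\begin{proof}
The integrand is continuous in $(t,z)$ and holomorphic in $z$, so $g_i$ is holomorphic. Since $\frac{d}{dt}f(tz)=df_{tz}(z)=\sum_iz_i(D_if)(tz)$, we have $\sum_iz_ig_i(z)=f(z)-f(0)=f(z)$.

For the bound, fix $z\in B_N\setminus\{0\}$ and split the basis vector $e_i$ into its component along $z$ and a component orthogonal to $z$: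
\[
e_i=\frac{\bar z_i}{|z|^2}\,z+\tau_i,\qquad\tau_i\perp z,\quad|\tau_i|\le1 .
\]
Then $(D_if)(tz)=df_{tz}(e_i)=\frac{\bar z_i}{|z|^2}\frac{d}{dt}f(tz)+df_{tz}(\tau_i)$. The radial part is an exact derivative, so we integrate it before estimating:
\begin{equation}\label{eq:leibenson}
g_i(z)=\frac{\bar z_i}{|z|^2}\,f(z)+\int_0^1df_{tz}(\tau_i)\,dt .
\end{equation}
The Schwarz lemma for $\lambda\mapsto f(\lambda z/|z|)$ gives $|f(z)|\le\|f\|\,|z|$, so the first term has modulus at most $\|f\|$. For the second term let $w\in B_N$ and let $v$ be a unit vector orthogonal to $w$. Since $|w+\lambda v|^2=|w|^2+|\lambda|^2$, the function $\lambda\mapsto f(w+\lambda v)$ is defined on the disc of radius $(1-|w|^2)^{1/2}$, and Cauchy's estimate gives $|df_w(v)|\le\|f\|(1-|w|^2)^{-1/2}$. The vector $\tau_i$ is orthogonal to $tz$ for every $t$, so the second term in \eqref{eq:leibenson} has modulus at most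
\[
\|f\|\int_0^1(1-t^2|z|^2)^{-1/2}\,dt\le\|f\|\int_0^1(1-t^2)^{-1/2}\,dt=\frac{\pi}{2}\|f\| .
\]
The bound at $z=0$ follows by continuity.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ball}]
The ball is connected, the coordinates $z_1,\dots,z_N$ lie in $\mathfrak{m}_0$, and they generate it by Lemma~\ref{lem:gleason}. By Theorem~\ref{thm:manifold}, $G^\infty(B_N)$ is the only concrete predual of $H^\infty(B_N)$. All assertions now follow from Lemma~\ref{lem:transport}.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:products}]
Write $z=(z_1,\dots,z_m)$ with $z_j\in\Omega_j$. Let $a_j=0$ if $\Omega_j$ is a ball, and let $a_j\in\Omega_j$ be arbitrary otherwise. The scalar coordinates of $z-a$ are bounded on $\Omega$ and vanish at $a$; we show that they generate $\mathfrak{m}_a$. Let $f\in\mathfrak{m}_a$ and put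
\[
h_j(z)=f(z_1,\dots,z_j,a_{j+1},\dots,a_m)-f(z_1,\dots,z_{j-1},a_j,\dots,a_m).
\]
These functions are well defined because $\Omega$ is a product. The sum telescopes, $\sum_jh_j=f-f(a)=f$, and $\|h_j\|\le2\|f\|$, and $h_j(z)=0$ when $z_j=a_j$.

Let $\Omega_j$ be a ball, with coordinates $z_{j,1},\dots,z_{j,N_j}$. Put
\[
g_{ji}(z)=\int_0^1\frac{\partial h_j}{\partial z_{j,i}}(z_1,\dots,tz_j,\dots,z_m)\,dt ,
\]
which is holomorphic on $\Omega$. Lemma~\ref{lem:gleason}, applied in the variable $z_j$ with the other variables fixed, gives $h_j=\sum_iz_{j,i}\,g_{ji}$ and $\|g_{ji}\|\le2C\|f\|$.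

Let $\Omega_j$ be a bounded planar domain that contains the closed disc of radius $r$ about $a_j$. The quotient $g_j=h_j/(z_j-a_j)$ is holomorphic where $z_j\ne a_j$, and for $|z_j-a_j|<r$ it agrees with the holomorphic function $\int_0^1(\partial h_j/\partial z_j)(z_1,\dots,a_j+t(z_j-a_j),\dots,z_m)\,dt$. So $g_j$ is holomorphic on $\Omega$. Where $|z_j-a_j|\ge r$ we have $|g_j|\le2\|f\|/r$, and the maximum principle in $z_j$ extends this bound to the disc.

Thus $\mathfrak{m}_a$ is finitely generated, and Theorem~\ref{thm:manifold} applies to the connected set $\Omega$.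
\end{proof}

\section{The unit ball of $c_0$}\label{sec:c0}

For a Banach space $E$ let $B_E$ be its open unit ball. If $E$ is infinite-dimensional, the ideal $\mathfrak{m}_0$ of $H^\infty(B_E)$ is not finitely generated: the derivative at $0$ of $\sum_if_ig_i$ with $f_i(0)=0$ lies in the span of the derivatives of the $f_i$ at $0$, while every $\varphi\in E^*$ lies in $\mathfrak{m}_0$ and is its own derivative. Proposition~\ref{prop:mult} still holds, but Lemma~\ref{lem:ideal} no longer applies.

The plan for Theorem~\ref{thm:c0} is to take the two preduals $c_0$ and $c$ of $\ell_1$, to show that their unit balls carry the same Banach space of bounded holomorphic functions, and to show that the canonical preduals still distinguish the two balls.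

\subsection*{Polynomials and holomorphic maps}
We recall the standard facts. A \emph{continuous $k$-homogeneous polynomial} on $E$ is a function $P(x)=\Phi(x,\dots,x)$, where $\Phi$ is a bounded symmetric $k$-linear form; for $k=0$ it is a constant. These functions form a Banach space $P({}^kE)$ with the norm $\sup_{B_E}|P|$. A polynomial in the linear span of $\{\varphi^k:\varphi\in E^*\}$ is said to be of \emph{finite type}. A map $f$ from an open set $U\subset E$ to a Banach space $F$ is \emph{holomorphic} if it is complex Fr\'echet differentiable.
\begin{itemize}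
\item[(H1)] A locally bounded map $f:U\to F$ is holomorphic if and only if, for every $\psi\in F^*$, the restriction of $\psi\circ f$ to each complex line is holomorphic where defined. In particular, locally uniform limits of holomorphic functions are holomorphic.
\item[(H2)] Every $f\in H^\infty(B_E)$ has a Taylor series $f=\sum_{k\ge0}P_k$ with $P_k\in P({}^kE)$ and $P_k(x)=\frac{1}{2\pi}\int_0^{2\pi}f(e^{i\theta}x)e^{-ik\theta}\,d\theta$ for $x\in B_E$. Hence $\|P_k\|\le\|f\|$, the series converges uniformly on $rB_E$ for $r<1$, and the $P_k$ are determined by $f$.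
\end{itemize}

\subsection*{Two spaces with the same bidual}
Let $K=\mathbb{N}\cup\{\infty\}$. Let $E_1=c_0(K)$, where $K$ is regarded as a countable index set, so that $E_1$ is isometric to $c_0$. Let $E_2=C(K)$, where $K$ is the one-point compactification of $\mathbb{N}$, so that $E_2=\{x:x_n\to x_\infty\}$ is isometric to $c$. Both are closed subspaces of $\ell_\infty(K)$. Both have dual $\ell_1(K)$, isometrically, through $\varphi_a(x)=\sum_{i\in K}a_ix_i$; for $E_2$ this is the Riesz theorem on the countable space $K$. The canonical embedding $E_j\to E_j^{**}=\ell_\infty(K)$ is the inclusion. By Goldstine's theorem the closed unit ball of a Banach space is weak$^*$-dense in that of its bidual, and so $B_{E_1}$ and $B_{E_2}$ are both dense in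
\[
D=\operatorname{Ball}(\ell_\infty(K))
\]
for $\sigma(\ell_\infty,\ell_1)$. A function on $D$ that is weak$^*$-continuous therefore has the same supremum over $B_{E_1}$, $D$ and $B_{E_2}$. To exploit this we need to know that all polynomials on $E_j$ extend to such functions. Polynomials of finite type do, so we show that they are dense.

\begin{lemma}\label{lem:multilinear}
Let $\Phi$ be a bounded $m$-linear form on $c_0$ and let $(u^{(1)}_j)_j,\dots,(u^{(m)}_j)_j$ be weakly Cauchy sequences in $c_0$. Then $\Phi(u^{(1)}_j,\dots,u^{(m)}_j)$ converges, and the limit is $0$ if $(u^{(m)}_j)_j$ is weakly null.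
\end{lemma}

\begin{proof}
For $m=1$ this is the definition of weakly Cauchy and weakly null. Assume the statement for $m$, let $\Phi$ be $(m+1)$-linear, and put $\psi_j=\Phi(u^{(1)}_j,\dots,u^{(m)}_j,\cdot\,)\in c_0^*=\ell_1$. For $\xi\in\ell_\infty=\ell_1^*$ the form $(v_1,\dots,v_m)\mapsto\langle\Phi(v_1,\dots,v_m,\cdot\,),\xi\rangle$ is bounded and $m$-linear, so $\langle\psi_j,\xi\rangle$ converges by the induction hypothesis. Thus $(\psi_j)$ is weakly Cauchy in $\ell_1$. By Schur's theorem weakly null sequences in $\ell_1$ are norm null; applied to differences $\psi_{j_n}-\psi_{l_n}$ with $j_n,l_n\to\infty$, this shows that $(\psi_j)$ is norm Cauchy. Let $\psi$ be its limit. Weakly Cauchy sequences are bounded, so in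
\[
\psi_j(u^{(m+1)}_j)=(\psi_j-\psi)(u^{(m+1)}_j)+\psi(u^{(m+1)}_j)
\]
the first term tends to $0$. The second converges, and it converges to $0$ if $(u^{(m+1)}_j)_j$ is weakly null.
\end{proof}

\begin{lemma}\label{lem:finitetype}
For $j=1,2$ and $k\ge0$ the polynomials of finite type are norm dense in $P({}^kE_j)$.
\end{lemma}

\begin{proof}
A linear isomorphism $L:E\to F$ induces the isomorphism $P\mapsto P\circ L$ of $P({}^kF)$ onto $P({}^kE)$, which preserves finite type. The map $x\mapsto(x_\infty,x_1-x_\infty,x_2-x_\infty,\dots)$ is a linear isomorphism of $E_2$ onto $c_0$. So it suffices to treat $c_0=c_0(\mathbb{N})$, and $k\ge1$.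

Let $P(x)=\Phi(x,\dots,x)$, and let $\pi_n$ be the truncation to the first $n$ coordinates. We claim that $\|P-P\circ\pi_n\|\to0$. Otherwise there is $\delta>0$ with $\|P-P\circ\pi_n\|>\delta$ for infinitely many $n$. For such an $n$ pick $x\in\operatorname{Ball}(c_0)$ with $|P(x)-P(\pi_nx)|>\delta$; since $\pi_{n'}x\to x$ in norm, also $|P(\pi_{n'}x)-P(\pi_nx)|>\delta$ for large $n'$. Inductively we obtain $n_1<n_1'\le n_2<n_2'\le\cdots$ and $x_j\in\operatorname{Ball}(c_0)$ such that, with $a_j=\pi_{n_j}x_j$ and $b_j=(\pi_{n_j'}-\pi_{n_j})x_j$,
\[
|P(a_j+b_j)-P(a_j)|>\delta\qquad\text{for all }j .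
\]
By dominated convergence against elements of $\ell_1$, a bounded sequence in $c_0$ that converges coordinatewise is weakly Cauchy, and weakly null if the limits are $0$. The $b_j$ have disjoint supports, so $(b_j)$ is weakly null. By a diagonal argument we may assume that $(a_j)$ converges coordinatewise, so it is weakly Cauchy. In the expansion
\[
P(a_j+b_j)-P(a_j)=\sum_{l=1}^k\binom{k}{l}\Phi(\underbrace{a_j,\dots,a_j}_{k-l},\underbrace{b_j,\dots,b_j}_{l})
\]
the last argument of every term is $b_j$, so every term tends to $0$ by Lemma~\ref{lem:multilinear}. This contradiction proves the claim.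

Each $P\circ\pi_n$ is a linear combination of monomials $x_{i_1}\cdots x_{i_k}$, and the polarization identity
\[
x_{i_1}\cdots x_{i_k}=\frac{1}{2^kk!}\sum_{\varepsilon_1,\dots,\varepsilon_k=\pm1}\varepsilon_1\cdots\varepsilon_k\,(\varepsilon_1x_{i_1}+\dots+\varepsilon_kx_{i_k})^k
\]
shows that these are of finite type.
\end{proof}

\begin{proposition}\label{prop:Psi}
There is a linear isometry $\Psi$ of $H^\infty(B_{E_1})$ onto $H^\infty(B_{E_2})$ with $\Psi(\varphi_a|_{B_{E_1}})=\varphi_a|_{B_{E_2}}$ for all $a\in\ell_1(K)$.
\end{proposition}

\begin{proof}
Let $\mathcal{F}_k\subset P({}^k\ell_\infty(K))$ be the span of the functions $\varphi_a^k$, $a\in\ell_1(K)$, and let $\mathcal{P}_k$ be its closure. The elements of $\mathcal{P}_k$ are uniform limits on $D$ of weak$^*$-continuous functions, hence weak$^*$-continuous on $D$. So the restriction maps $R_j:\mathcal{P}_k\to P({}^kE_j)$ are isometric. Their ranges are closed and contain all polynomials of finite type, so they are onto by Lemma~\ref{lem:finitetype}.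

Let $f\in H^\infty(B_{E_1})$ have Taylor series $\sum_kP_k$, and put $Q_k=R_1^{-1}P_k$. Then $|Q_k(\xi)|\le\|f\|\,\|\xi\|^k$, so $\tilde f=\sum_kQ_k$ converges uniformly on $rD$ for $r<1$ and defines a holomorphic function on the open unit ball of $\ell_\infty(K)$ that extends $f$. Put $\Psi f=\tilde f|_{B_{E_2}}$. For $r<1$ the function $\xi\mapsto\tilde f(r\xi)=\sum_kr^kQ_k(\xi)$ is a uniform limit on $D$ of weak$^*$-continuous functions, so
\[
\sup_{x\in B_{E_1}}|f(rx)|=\sup_{\xi\in D}|\tilde f(r\xi)|=\sup_{x\in B_{E_2}}|\Psi f(rx)| .
\]
Letting $r\to1$ gives $\|\Psi f\|=\|f\|$. The map $\Psi$ is linear and replaces the Taylor polynomials $P_k$ by $R_2R_1^{-1}P_k$. Exchanging $E_1$ and $E_2$ we get a map that replaces $P_k$ by $R_1R_2^{-1}P_k$, and this is the inverse of $\Psi$.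
\end{proof}

\subsection*{The canonical preduals}
For a Banach space $E$ let $G(E)$ be the closed linear span of $\{\delta_x:x\in B_E\}$ in $H^\infty(B_E)^*$.

\begin{proposition}\label{prop:GE}
$G(E)$ is a concrete predual of $H^\infty(B_E)$, and on bounded sets the weak$^*$ topology is the topology of pointwise convergence on $B_E$.
\end{proposition}

\begin{proof}
Let $\tau$ be the topology of pointwise convergence. The elements of $G(E)$ are uniform limits on the unit ball of finite combinations of point evaluations, so they are $\tau$-continuous there. By Lemma~\ref{lem:compact} it suffices to show that the unit ball is $\tau$-compact, and by Tychonoff's theorem it suffices to show that a pointwise limit $f$ of a net $(f_\alpha)$ in the unit ball is holomorphic. On a complex line the restrictions of the $f_\alpha$ are uniformly bounded holomorphic functions of one variable. They are locally equi-Lipschitz by Cauchy's estimate, so they converge locally uniformly, and the restriction of $f$ is holomorphic. Since $f$ is bounded, (H1) applies.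
\end{proof}

By Propositions~\ref{prop:Psi} and~\ref{prop:GE}, both $G(E_1)$ and $G(E_2)$ are isometric preduals of $H^\infty(B_{E_1})=H^\infty(B_{c_0})$. As concrete preduals they differ visibly. The coordinate functions $x\mapsto x_n$ tend to $0$ pointwise on $B_{E_1}$, but they all take the value $\frac12$ at the point $\frac12\cdot1\in B_{E_2}$; so $f\mapsto\Psi f(\frac12\cdot1)$ belongs to the copy of $G(E_2)$ and not to $G(E_1)$. Theorem~\ref{thm:c0} asserts more, namely that no isometry at all exists between $G(E_1)$ and $G(E_2)$. For this we recover the ball from the algebra and its weak$^*$ topology.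

\begin{lemma}\label{lem:characters}
Let $E=E_1$ or $E=E_2$, and let $\chi\in G(E)$ be multiplicative with $\chi(1)=1$. Then $\chi=\delta_y$ for some $y\in B_E$.
\end{lemma}

\begin{proof}
A character has norm $1$. The inclusion $E^*\to H^\infty(B_E)$ is isometric, and a bounded net that converges weak$^*$ in $E^*$ converges pointwise on $B_E$, hence weak$^*$ in $H^\infty(B_E)$ by Proposition~\ref{prop:GE}. So $\chi|_{E^*}$ is weak$^*$-continuous on $\operatorname{Ball}(E^*)$. By (F5) there is $y\in E$ with $\|y\|\le1$ and $\chi(\varphi)=\varphi(y)$ for all $\varphi\in E^*$.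

Suppose $\|y\|=1$. Choose $\varphi\in E^*$ with $\|\varphi\|=\varphi(y)=1$ and put $h=(1+\varphi)/2$. Then $|h|<1$ on $B_E$, so $h^n\to0$ pointwise and boundedly, hence weak$^*$. But $\chi(h^n)=\chi(h)^n=1$, which contradicts $\chi\in G(E)$. So $y\in B_E$.

The characters $\chi$ and $\delta_y$ agree on $E^*$, hence on polynomials of finite type, hence on each $P({}^kE)$ by Lemma~\ref{lem:finitetype}. For $f=\sum_kP_k$ in $H^\infty(B_E)$ and $r<1$, the function $f(r\,\cdot)=\sum_kr^kP_k$ is a norm-convergent sum, so $\chi$ and $\delta_y$ agree on it. As $r\to1$, $f(r\,\cdot)\to f$ pointwise and boundedly, hence weak$^*$, and both characters are weak$^*$-continuous. So $\chi(f)=f(y)$.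
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:c0}]
Put $A_j=H^\infty(B_{E_j})$, and suppose that $S:G(E_2)\to G(E_1)$ is a surjective linear isometry. Its adjoint $T=S^*:A_1\to A_2$ is a surjective linear isometry, and both $T$ and $T^{-1}=(S^{-1})^*$ are weak$^*$-continuous. We pass from $T$ to an algebra isomorphism, then to a biholomorphic map of the balls, and then to a linear isometry of $E_2$ onto $E_1$.

\emph{Step 1: $T$ is a constant multiple of an algebra isomorphism.} Let $P$ be the set of Section~\ref{sec:mult} for $A_2$, and let $p\in P$. The adjoint of $T$ is a surjective isometry and so preserves extreme points. By Lemma~\ref{lem:choquet}(i) there are $c_p\in\mathbb{T}$ and a point $\rho(p)$ of the maximal ideal space of $A_1$ with $(Tf)(p)=c_pf(\rho(p))$ for all $f\in A_1$. Put $u=T1$; then $u(p)=c_p$, and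
\[
u(p)\,T(fg)(p)=c_p^2f(\rho(p))g(\rho(p))=(Tf)(p)\,(Tg)(p).
\]
This holds for all $p\in P$, so $u\,T(fg)=Tf\,Tg$ in $A_2$ by Lemma~\ref{lem:choquet}(i). Take $f=g$ with $Tf=1$. Then $u\,T(f^2)=1$, $\|u\|=1$ and $\|T(f^2)\|=\|f\|^2=1$, which forces $|u|=1$ on $B_{E_2}$. A holomorphic function of one variable with constant modulus is constant; applied on complex lines through $0$, this shows that $u$ is constant. Put $\Theta=u^{-1}T$. Then $\Theta1=1$ and $\Theta(fg)=u^{-2}\,Tf\,Tg=\Theta f\,\Theta g$, and $\Theta$ is a weak$^*$-homeomorphism.

\emph{Step 2: $\Theta$ is composition with a biholomorphic map.} For $x\in B_{E_2}$ the functional $\delta_x\circ\Theta$ is a weak$^*$-continuous character of $A_1$. By Lemma~\ref{lem:characters} it equals $\delta_y$ for some $y\in B_{E_1}$, which is unique because $E_1^*$ separates points. Put $\gamma(x)=y$, so that $\Theta f=f\circ\gamma$. The map $\gamma:B_{E_2}\to B_{E_1}$ is bounded, and $\varphi\circ\gamma=\Theta\varphi$ is holomorphic for $\varphi\in E_1^*$, so $\gamma$ is holomorphic by (H1). The same argument for $\Theta^{-1}$ gives a holomorphic map $\gamma':B_{E_1}\to B_{E_2}$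 with $\Theta^{-1}g=g\circ\gamma'$. From $\varphi=\Theta^{-1}\Theta\varphi=\varphi\circ\gamma\circ\gamma'$ for $\varphi\in E_1^*$ and $\psi=\Theta\Theta^{-1}\psi=\psi\circ\gamma'\circ\gamma$ for $\psi\in E_2^*$ we see that $\gamma'=\gamma^{-1}$.

\emph{Step 3: moving $\gamma(0)$ to the origin.} To linearize we need a map that fixes $0$, and on $B_{E_1}$ coordinatewise M\"obius maps are available. Let $b=\gamma(0)$ and
\[
m_b(y)=\Big(\frac{y_i-b_i}{1-\bar b_iy_i}\Big)_{i\in K}\qquad(y\in B_{E_1}).
\]
Put $s=\|b\|<1$ and $t=\|y\|<1$. Then
\[
1-|m_b(y)_i|^2=\frac{(1-|b_i|^2)(1-|y_i|^2)}{|1-\bar b_iy_i|^2}\ge\frac{(1-s^2)(1-t^2)}{(1+st)^2}>0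
\]
uniformly in $i$, and $|m_b(y)_i|\le(|y_i|+|b_i|)/(1-st)\to0$. So $m_b$ maps $B_{E_1}$ into itself. For $a\in\ell_1(K)$ the function $\varphi_a\circ m_b=\sum_ia_i\,m_b(\cdot)_i$ is a uniform limit of holomorphic functions, so $m_b$ is holomorphic by (H1). Coordinatewise, $m_{-b}$ is the inverse of $m_b$. Hence $\eta=m_b\circ\gamma:B_{E_2}\to B_{E_1}$ is biholomorphic and $\eta(0)=0$.

\emph{Step 4: linearization.} Let $L$ be the derivative of $\eta$ at $0$. For $x\in E_2$ with $\|x\|=1$ and $\varphi\in\operatorname{Ball}(E_1^*)$, the function $\lambda\mapsto\varphi(\eta(\lambda x))$ maps $\mathbb{D}$ into $\mathbb{D}$ and $0$ to $0$, so $|\varphi(Lx)|\le1$ by the Schwarz lemma. Thus $\|L\|\le1$. By the chain rule $L$ is invertible and $L^{-1}$ is the derivative of $\eta^{-1}$ at $0$, so the same estimate for $\eta^{-1}$ gives $\|L^{-1}\|\le1$. Hence $L$ is a linear isometry of $E_2$ onto $E_1$, that is, of $c$ onto $c_0$. This is impossible by the extreme point argument of Section~\ref{sec:intro}.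
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Norm attaining elements of the ball algebra $H^{\infty}(B_N)$},
doi:10.1007/s00025-023-02111-1,
\texttt{https://link.springer.com/content/pdf/10.1007/s00025-023-02111-1.pdf}.

\end{thebibliography}
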